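\title{Solovay's inequality for enumerable sets holds with constant 2}

\begin{abstract}
A machine that reads an infinite binary sequence and prints natural numbers, without being required to halt, enumerates a set $A\subset\mathbb N$. Let $I(A)$ be the length of a shortest program that enumerates $A$, and let $H(A)$ be the negative logarithm of the probability that an optimal machine enumerates $A$ on a random input. Solovay proved that $I(A)\le 3H(A)+O(\log H(A))$. We prove that $I(A)\le 2H(A)+K(H(A))+O(1)$ for all enumerable sets, finite or infinite, where $K$ is prefix complexity. The proof constructs, for every machine and every $k\ge1$, a uniformly enumerable list of $2^{k-1}(2^k+1)$ sets that contains every set enumerated with probability at least $2^{-k}$.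
\end{abstract}

\section{Two measures of an enumerable set}\label{sec:intro}

A set $A\subset\mathbb N=\{0,1,2,\dots\}$ is \emph{enumerable} if some algorithm prints all elements of $A$, in some order, and nothing else. One can ask how many bits it takes to describe such an algorithm, and one can ask how likely it is that a random process produces $A$. This paper compares the two quantities.

A \emph{machine} $M$ has one infinite read-only input tape, on which a sequence $\omega\in\Omega=\{0,1\}^{\mathbb N}$ is written, and one output tape, on which it prints natural numbers. It need not halt. Let $M(\omega)$ be the set of all numbers that $M$ prints on input $\omega$, and let $\mu$ be the uniform measure on $\Omega$.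

\medskip\noindent\textbf{Complexity of enumeration.} A finite binary string $p$ is a \emph{program for $A$} with respect to $M$ if $M(\omega)=A$ for every $\omega$ that extends $p$. Halting is not required, even when $A$ is finite. Let $I_M(A)$ be the minimal length of a program for $A$. There is a universal machine $M_0$: for every $M$ there is a constant $c$ with $I_{M_0}(A)\le I_M(A)+c$ for all $A$. We fix $M_0$ and write $I(A)=I_{M_0}(A)$.

\medskip\noindent\textbf{A priori probability.} Let $p_M(A)=\mu\{\omega: M(\omega)=A\}$. By a theorem of de Leeuw, Moore, Shannon and Shapiro, $p_M(A)>0$ implies that $A$ is enumerable. There is an optimal machine $M_1$: for every $M$ there is a constant $c$ with $c\cdot p_{M_1}(A)\ge p_M(A)$ for all $A$. We fix $M_1$ and write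
\[
m(A)=p_{M_1}(A),\qquad H(A)=\lfloor-\log_2 m(A)\rfloor .
\]
If $A$ is enumerable, the machine that ignores its input and prints $A$ produces $A$ with probability $1$, so $m(A)>0$ and $H(A)$ is a natural number.

\medskip
One inequality between $I$ and $H$ is immediate. A random sequence begins with a given program $p$ with probability $2^{-|p|}$, so $p_{M_0}(A)\ge2^{-I(A)}$, and optimality of $M_1$ gives
\begin{equation}\label{eq:easy}
H(A)\le I(A)+O(1).
\end{equation}
The converse asks whether a set that a random process produces with large probability has a short deterministic description. Counting is favorable: the events $M(\omega)=A$ are disjoint, so at most $2^k$ sets have probability at least $2^{-k}$, and $k$ bits would name one of them if a list were available. For processes that halt, a list is available. The probability that $M$ prints a finite set $A$ and then halts can be approximated from below, so we can write $A$ down as soon as this probability is seen to exceed $2^{-k}$, and we write down fewer than $2^k$ sets. Without halting the evidence is never final. A set that is the current output on many inputs may be enlarged on those inputs later, while a number that we have printed into a member of our list cannot be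 withdrawn. Some members of the list are therefore wasted, and the question is how many.

Solovay proved that $I(A)\le3H(A)+O(\log H(A))$ for all enumerable $A$, and for finite $A$ the bound $I(A)\le2H(A)+O(\log H(A))$ is known. Call a constant $c$ \emph{admissible} if
\[
I(A)\le cH(A)+O(\log(H(A)+2))\qquad\text{for all enumerable }A\subset\mathbb N,
\]
where the shift by $2$ only avoids degenerate small values. The problem, posed in \cite{games}, is whether some $c<3$ is admissible. We show that $c=2$ is.

The error term is best written with prefix complexity. A \emph{prefix-free machine} reads its input tape from left to right, one bit at a time; if it halts with output $n$, the string of bits that it has read is a description of $n$. Fix a universal prefix-free machine $U$, one whose shortest descriptions are longer than those of any other prefix-free machine by at most a constant, and let $K(n)$ be the length of a shortest description of $n$ for $U$. Writing each binary digit of $n$ twice and appending $01$ shows that $K(n)\le2\log_2(n+2)+O(1)$.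

\begin{theorem}\label{thm:main}
For all enumerable $A\subset\mathbb N$,
\[
I(A)\le2H(A)+K(H(A))+O(1).
\]
In particular $I(A)\le 2H(A)+2\log_2(H(A)+2)+O(1)$, so the constant $c=2$ is admissible.
\end{theorem}

This contains the bound for finite sets as a special case. It follows from a statement about an arbitrary machine, in which no complexity appears.

\begin{theorem}[uniform covering]\label{thm:cover}
Let $M$ be any machine. There is an algorithm that, given $k\ge1$, enumerates uniformly $N_k=2^{k-1}(2^k+1)$ sets $B^{(k)}_1,\dots,B^{(k)}_{N_k}\subset\mathbb N$ such that every $A\subset\mathbb N$ with $p_M(A)\ge2^{-k}$ equals some $B^{(k)}_j$.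
\end{theorem}

Here ``uniformly'' means that one algorithm, given $k$ and $j$, prints the elements of $B^{(k)}_j$.

\begin{proposition}\label{prop:lower}
No constant $c<1$ is admissible. Hence the infimum of the admissible constants lies in $[1,2]$.
\end{proposition}

We do not determine the optimal constant. Section~\ref{sec:reduction} derives Theorem~\ref{thm:main} from Theorem~\ref{thm:cover} and proves Proposition~\ref{prop:lower}; the remaining sections prove Theorem~\ref{thm:cover}.

\section{Short lists give short programs}\label{sec:reduction}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorem~\ref{thm:cover}]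
Apply Theorem~\ref{thm:cover} to $M=M_1$. Define a machine $M'$ as follows. It runs $U$ on the input tape until $U$ halts with some output $h$, and it puts $k=h+1$. It reads the next $2k$ bits as a number $j\in\{1,\dots,2^{2k}\}$. It then prints the elements of $B^{(k)}_j$ if $j\le N_k$, and nothing otherwise. It ignores the rest of the tape.

Let $A$ be enumerable, $h=H(A)$ and $k=h+1$. From $-\log_2m(A)<h+1$ we get $m(A)>2^{-k}$, so $A=B^{(k)}_j$ for some $j\le N_k$, and $N_k\le2^{k-1}\cdot2^{k+1}=2^{2k}$. A shortest description of $h$ followed by the $2k$ bits for $j$ is a program for $A$ with respect to $M'$. It is for this concatenation that the description must be prefix-free: $U$ finds by itself where the description of $h$ ends. Therefore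
\[
I(A)\le I_{M'}(A)+O(1)\le K(h)+2(h+1)+O(1)=2H(A)+K(H(A))+O(1).\qedhere
\]
\end{proof}

\begin{remark}
Nothing is lost in passing to lists. If $c\ge0$ is admissible, then every $A$ with $m(A)\ge2^{-k}$ has $H(A)\le k$ and hence a program of length at most $\ell=ck+O(\log(k+2))$. So $A$ is among the sets $M_0(p000\cdots)$ with $|p|\le\ell$, which form a uniformly enumerable list of fewer than $2^{\ell+1}$ sets. The problem is thus a problem about the length of lists.
\end{remark}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
If $H(A)\le h$ then $m(A)>2^{-h-1}$, and $\sum_Am(A)\le1$, so only finitely many sets have $H(A)\le h$. There are infinitely many enumerable sets, so $H$ is unbounded on them. If $c<1$ were admissible, then \eqref{eq:easy} would give $(1-c)H(A)\le O(\log(H(A)+2))$ for all enumerable $A$, which fails when $H(A)$ is large. The second statement follows from this and Theorem~\ref{thm:main}.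
\end{proof}

\section{The exchange rule on five blocks}\label{sec:example}

From now on $M$ is a fixed machine. Let $M_t(\omega)$ be the finite set of numbers that $M$ prints within $t$ steps on input $\omega$. In $t$ steps $M$ reads at most $t$ bits, so $M_t(\omega)$ depends only on the first $t$ bits of $\omega$ and is computable from them. Moreover
\[
M_t(\omega)\subset M_{t+1}(\omega),\qquad M(\omega)=\bigcup_tM_t(\omega).
\]
The proof of Theorem~\ref{thm:cover} uses nothing else about $M$.

This section treats a simplified situation in which the combinatorial idea is already complete. Fix a threshold $\delta>0$ and call a finite set $D$ \emph{heavy at time $t$} if $\mu\{\omega:M_t(\omega)=D\}\ge\delta$. A \emph{lister} watches $M$ step by step and keeps finite sets $B_1,B_2,\dots$, which may only grow. Since $M$ may print nothing more after time $t$, the lister must be able to put every currently heavy set on the list. Let $w$ be an integer with $(w+1)\delta>1$, so that at most $w$ sets are heavy at any one time.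

\begin{example}[$w$ sets do not suffice]\label{ex:two}
Let $\delta=3/8$ and $w=2$. Split $\Omega$, by the first four bits, into blocks $a,b,c,d$ of measure $3/16$ and a block $e$ of measure $1/4$. Each block has measure below $\delta$, and any two blocks together have measure at least $\delta$. Suppose that the lister has only two sets, and let the machine wait after each round until the heavy sets are on the list. In round 1 the machine prints $0$ on $a,b$ and $1$ on $c,d$; the lister must hold $\{0\}$ and $\{1\}$, say $B_1=\{0\}$ and $B_2=\{1\}$. In round 2 the machine prints $1$ on $b$ and $0$ on $c$, so $\{0,1\}$ is heavy and one of the two sets must become $\{0,1\}$. If it is $B_1$, then both sets contain $1$; in round 3 the machine prints $0$ on $e$, the set $\{0\}$ is the output on $a\cup e$, and neither set can become $\{0\}$. If it is $B_2$, the machine prints $1$ on $e$ and $\{1\}$ is lost in the same way.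
\end{example}

The example gives no lower bound on admissible constants, but it shows that members of the list do get spoiled. To bound the loss, the lister needs a certificate that an old set can be reused. When $B_j$ is set equal to a heavy set $D$ at time $s$, record the \emph{chunk} $K_j=\{\omega:M_s(\omega)=D\}$. Outputs only grow, so $B_j\subset M_t(\omega)$ for all $\omega\in K_j$ and $t\ge s$. Now let $D'$ be heavy at time $t$, with $C=\{\omega:M_t(\omega)=D'\}$. If $C$ meets $K_j$, at $\omega$ say, then $B_j\subset M_t(\omega)=D'$, and $B_j$ can be \emph{raised} to $D'$, with new chunk $C$.

A family of $w$ indices with pairwise disjoint chunks is therefore a guarantee: since $(w+1)\delta>1$, every new $C$ meets one of its chunks. The difficulty is that using the guarantee destroys it, because the new chunk $C$ of the raised index $j$ may meet the other chunks of the family. The repair is a reserve family of $w-1$ indices with pairwise disjoint chunks. If all chunks of the reserve miss $C$, then the reserve together with $j$ is a new family of $w$ disjoint chunks, and the $w-1$ former companions of $j$ form the new reserve. If a chunk of the reserve meets $C$, we raise an index of the reserve instead, and the same problem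 appears one level lower. This leads to families $T_1,\dots,T_w$, where $T_i$ holds at most $i$ indices with pairwise disjoint chunks, and to the following rule for a heavy set $D'$ that is not on the list. Take the least $i$ such that $T_i$ has room or has a chunk that meets $C$. If no chunk of $T_i$ meets $C$, activate a new index in $T_i$. Otherwise raise an index $j\in T_i$ whose chunk meets $C$ and, if $i>1$, replace $(T_{i-1},T_i)$ by $(T_i\setminus\{j\},\,T_{i-1}\cup\{j\})$. The list has length at most $1+2+\dots+w=w(w+1)/2$. The values of each $B_j$ form a chain under inclusion, and the exchange is in the spirit of on-line chain partitions of up-growing orders \cite{felsner}; nothing from that paper is used here.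

\begin{example}[the rule at work]\label{ex:run}
We run the rule on the machine of Example~\ref{ex:two}, with a round 0 in which nothing is printed and a round 4 in which $d$ and $e$ complete their outputs to $\{0,1,2\}$. In the table, $01$ stands for $\{0,1\}$, $ab$ for $a\cup b$, and $j{:}ab$ for the index $j$ with chunk $ab$.
\begin{center}
\begin{tabular}{c|ccccc|cc|l|cc}
round & $a$ & $b$ & $c$ & $d$ & $e$ & $D'$ & $C$ & action & $T_1$ & $T_2$\\
\hline
0 & $\emptyset$ & $\emptyset$ & $\emptyset$ & $\emptyset$ & $\emptyset$ & $\emptyset$ & $\Omega$ & activate 1 & $1{:}\Omega$ & \\
1 & $0$ & $0$ & $1$ & $1$ & $\emptyset$ & $0$ & $ab$ & raise 1 & $1{:}ab$ & \\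
 & & & & & & $1$ & $cd$ & activate 2 & $1{:}ab$ & $2{:}cd$\\
2 & $0$ & $01$ & $01$ & $1$ & $\emptyset$ & $01$ & $bc$ & raise 1 & $1{:}bc$ & $2{:}cd$\\
3 & $0$ & $01$ & $01$ & $1$ & $0$ & $0$ & $ae$ & activate 3 & $1{:}bc$ & $2{:}cd,\ 3{:}ae$\\
4 & $0$ & $01$ & $01$ & $012$ & $012$ & $012$ & $de$ & raise 2 & $3{:}ae$ & $1{:}bc,\ 2{:}de$
\end{tabular}
\end{center}
After round 3 all $w(w+1)/2=3$ places are taken. In round 4 the set $C=de$ misses the chunk $bc$ of the full family $T_1$, so $i=2$. We raise $B_2$ from $\{1\}$ to $\{0,1,2\}$. Its new chunk $de$ meets the chunk $ae$ of index $3$, so $2$ and $3$ cannot stay together. The exchange puts $2$ with $1$, whose chunk $C$ has just been seen to miss, and $T_2$ is again a pair of disjoint chunks.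
\end{example}

For finite sets this rule is enough. Take $w=2^k$ and a rational $\delta$ with $1/(w+1)<\delta<2^{-k}$, and at each time $t$ apply the rule to every heavy set that is absent from the list. Let $A$ be finite with $p_M(A)\ge2^{-k}$. The measure of the inputs with $M(\omega)=A$ on which all of $A$ is printed by time $t$ tends to $p_M(A)>\delta$, so $A$ is heavy at all large $t$ and is put on the list whenever it is absent. Each raise strictly enlarges a set, so each of the finitely many indices receives the value $A$ at most once. Hence from some time on $A$ is never found absent and never assigned again, and some index keeps the value $A$ forever.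

\section{Windows, tolerance and the algorithm}\label{sec:algorithm}

For infinite sets the notion of a heavy set is useless, since different inputs may print the same set in different orders. Consider the machine that in round $r$ prints $r$ and $2^r+x_r$, where $x_r$ is the number written by the first $r$ bits of $\omega$. It prints $\mathbb N$ on every input, but after round $r$ the largest printed number reveals the first $r$ bits, so every output has probability $2^{-r}$.

We therefore look at outputs through finite windows. Write $[v)=\{0,\dots,v-1\}$, and for $D\subset[v)$ let
\[
C_t(v,D)=\{\omega: M_t(\omega)\cap[v)=D\}.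
\]
This set depends only on the first $t$ bits, so it is a finite union of cylinders (a clopen set), computable from $t,v,D$. Measures of such sets and of their intersections are computable rational numbers, so all comparisons below are decidable. For fixed $t$ and $v$ the sets $C_t(v,D)$, $D\subset[v)$, partition $\Omega$, and a larger window refines the partition:
\begin{equation}\label{eq:refine}
C_t(v',D')\subset C_t(v,D'\cap[v))\qquad\text{for }v'\ge v,\ D'\subset[v').
\end{equation}
Through a fixed window the picture converges.

\begin{lemma}\label{lem:stable}
Let $\theta>0$, $A\subset\mathbb N$, $v\in\mathbb N$, and put $C_t=C_t(v,A\cap[v))$. There is $t^*$ such that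
\[
\mu(C_t)\ge p_M(A)-\theta\quad\text{and}\quad\mu(C_t\setminus C_s)<\theta\qquad\text{for all }s,t\ge t^*.
\]
\end{lemma}

\begin{proof}
Let $C_\infty=\{\omega:M(\omega)\cap[v)=A\cap[v)\}$. It contains $\{\omega:M(\omega)=A\}$, so $\mu(C_\infty)\ge p_M(A)$. If $\omega$ lies in exactly one of $C_t$ and $C_\infty$, then $M_t(\omega)\cap[v)\ne M(\omega)\cap[v)$, so
\[
C_t\,\triangle\,C_\infty\subset E_t=\{\omega:\text{some }e<v\text{ lies in }M(\omega)\setminus M_t(\omega)\}.
\]
The sets $E_t$ decrease, and their intersection is empty because on each input the finitely many elements of $M(\omega)\cap[v)$ are printed by some time. So $\mu(E_t)\to0$. Choose $t^*$ with $\mu(E_t)<\theta/2$ for $t\ge t^*$. For $s,t\ge t^*$ we get $\mu(C_t)>\mu(C_\infty)-\theta/2$ and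
\[
\mu(C_t\setminus C_s)\le\mu(C_t\setminus C_\infty)+\mu(C_\infty\setminus C_s)<\theta.\qedhere
\]
\end{proof}

Windows force two changes in the rule. First, a point $\omega\in K_j\cap C_t(v,D)$ now shows only that $B_j\cap[v)\subset D$. If $B_j$ has an element outside the window, then $B_j$ cannot be raised to $D$; such an index is called unclean, and when the rule points only at unclean indices we do nothing and rely on larger windows. Second, an index whose set grows forever is eventually unclean for every window, so we must make sure that it does not block the windows of a set $A$ forever. Its chunk, recorded at a stage $s$, will be disjoint from $C_s(v,A\cap[v))$, but some of its points may enter $C_t(v,A\cap[v))$ later. By Lemma~\ref{lem:stable} such points have small measure. So we replace ``meets'' by ``meets in measure at least $\theta$'' and ``disjoint'' by ``meets in measure less than $\theta$''.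

Fix $k\ge1$ and put
\[
\varepsilon=2^{-k},\qquad w=2^k,\qquad\theta=2^{-4k-4}.
\]
The threshold for heaviness will be $\varepsilon-\theta$. Some slack below $\varepsilon$ is necessary: if $M$ prints $0$ when the first bit is $1$ and a second $1$ is found, and prints nothing else, then $p_M(\{0\})=1/2$, while $\mu(C_t(1,\{0\}))<1/2$ for every $t$.

\medskip\noindent\textbf{State.} At each moment finitely many indices are \emph{active}; they are numbered $1,2,\dots$ in order of activation, and they stay active. An active index $j$ carries a finite set $B_j\subset\mathbb N$ and a clopen set $K_j\subset\Omega$, its chunk. The active indices are partitioned into families $T_1,\dots,T_w$. Initially no index is active.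

\medskip\noindent\textbf{Stage $t=1,2,\dots$} A \emph{request} of stage $t$ is a triple $(t,v,D)$ with $v\le t$, $D\subset[v)$ and $\mu(C_t(v,D))\ge\varepsilon-\theta$. The finitely many requests of stage $t$ are processed one at a time in a fixed order. To process $(t,v,D)$, put $C=C_t(v,D)$. If some active $j$ has $B_j\cap[v)=D$, \emph{skip} the request. Otherwise call an active index $j$
\[
\textit{touched}\ \text{ if }\mu(K_j\cap C)\ge\theta,\qquad\textit{clean}\ \text{ if }B_j\subset[v),
\]
and let $i$ be the least number in $\{1,\dots,w\}$ such that $\#T_i<i$ or $T_i$ has a touched member (Lemma~\ref{lem:exists} shows that $i$ exists).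
\begin{itemize}
\item[(a)] If $T_i$ has a member that is touched and clean, let $j$ be the least one and \emph{raise} it: $B_j:=D$, $K_j:=C$. If $i>1$, replace the pair $(T_{i-1},T_i)$ by $(T_i\setminus\{j\},\,T_{i-1}\cup\{j\})$.
\item[(b)] If $T_i$ has no touched member, \emph{activate} a new index $j$ with $B_j:=D$, $K_j:=C$, and put it into $T_i$.
\item[(c)] If $T_i$ has touched members and none of them is clean, do nothing.
\end{itemize}

\section{The invariants}\label{sec:invariants}

We show that at every moment of every stage $t$ the state satisfies:
\begin{itemize}
\item[(I1)] $\#T_i\le i$ for all $i$;
\item[(I2)] $\mu(K_j)\ge\varepsilon-\theta$, and $B_j\subset M_t(\omega)$ for all $\omega\in K_j$, for every active $j$;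
\item[(I3)] $\mu(K_j\cap K_{j'})<\theta$ for distinct $j,j'$ in the same family.
\end{itemize}
They hold initially, and they survive the passage from stage $t$ to stage $t+1$ because $M_t(\omega)\subset M_{t+1}(\omega)$. It remains to consider one request that is not skipped.

\begin{lemma}\label{lem:exists}
If \textup{(I1)--(I3)} hold, the number $i$ exists.
\end{lemma}

\begin{proof}
Otherwise $i=w$ does not qualify, so $\#T_w=w$ by (I1) and no member of $T_w$ is touched. Then the $w$ chunks of $T_w$ and the set $C$ are $w+1$ sets of measure at least $\varepsilon-\theta$ whose pairwise intersections have measure less than $\theta$. By the Bonferroni inequality $\mu(\bigcup_rX_r)\ge\sum_r\mu(X_r)-\sum_{r<r'}\mu(X_r\cap X_{r'})$ and by $w\varepsilon=1$, their union has measure at least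
\[
(w+1)(\varepsilon-\theta)-\binom{w+1}2\theta=1+\varepsilon-\frac{(w+1)(w+2)}2\,\theta .
\]
Since $(w+1)(w+2)/2\le(2w)(3w)/2=3w^2$ and $3w^2\theta=3\cdot2^{-2k-4}<2^{-k}=\varepsilon$, this exceeds $1$, a contradiction.
\end{proof}

This is the only place where the size of $\theta$ matters; elsewhere only $\theta>0$ is used.

\begin{lemma}\label{lem:inv}
Processing a request preserves \textup{(I1)--(I3)}. A raise of $j$ strictly enlarges $B_j$. At most $N_k$ indices are ever activated.
\end{lemma}

\begin{proof}
Case (c) changes nothing.

\emph{Case (b).} Since $T_i$ has no touched member, the choice of $i$ gives $\#T_i<i$, so (I1) holds after the activation. The new index satisfies (I2), because $\mu(C)\ge\varepsilon-\theta$ and $D\subset M_t(\omega)$ for $\omega\in C$. The old chunks of $T_i$ meet $C$ in measure less than $\theta$, which gives (I3).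

\emph{Case (a).} Consider the values of $B_j$ and $K_j$ before the raise. Since $\mu(K_j\cap C)\ge\theta>0$, there is $\omega\in K_j\cap C$. By (I2), $B_j\subset M_t(\omega)$, and by cleanness $B_j\subset[v)$, so $B_j\subset M_t(\omega)\cap[v)=D$. The request was not skipped, so $B_j=B_j\cap[v)\ne D$, and the inclusion is strict. After the raise, (I2) holds for $j$ as in case (b).

If $i=1$, then $T_1=\{j\}$ before and after, by (I1), and (I3) says nothing about $T_1$. Let $i>1$. By minimality of $i$, the number $i-1$ does not qualify, so $\#T_{i-1}=i-1$ and no member of $T_{i-1}$ is touched. The family $T_{i-1}\cup\{j\}$ has $i$ members; it satisfies (I3), because the chunks of $T_{i-1}$ are unchanged and each meets the new chunk $K_j=C$ in measure less than $\theta$. The family $T_i\setminus\{j\}$ has at most $i-1$ members and unchanged chunks, so it satisfies (I1) and (I3) in position $i-1$.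

Active indices stay active and each lies in a family, so by (I1) their number never exceeds $\sum_{i\le w}i=w(w+1)/2=2^{k-1}(2^k+1)=N_k$.
\end{proof}

Thus the algorithm is well defined and each $B_j$ only grows. For $j\le N_k$ let $B^\infty_j$ be the union of all values of $B_j$, and let $B_j^\infty=\emptyset$ if $j$ is never activated. To enumerate $B^\infty_j$, run the algorithm for $k$ and print the elements of $B_j$ as they appear; this is uniform in $k$ and $j$. We put $B^{(k)}_j=B^\infty_j$.

\section{Every set of large probability is on the list}\label{sec:cover}

The following lemma completes the proof of Theorem~\ref{thm:cover}. If $A$ were missed, we could choose one window $[v)$, large enough to distinguish $A$ from every set on the list and to contain all sets that stop growing. We show that the request for $A\cap[v)$ at a late stage can be handled in none of the four possible ways.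

\begin{lemma}\label{lem:cover}
If $p_M(A)\ge\varepsilon$, then $A=B_j^\infty$ for some $j\le N_k$.
\end{lemma}

\begin{proof}
Let $J$ be the finite set of indices that are ever activated, and suppose that $A\ne B^\infty_j$ for all $j\in J$. Split $J$ into the set $J_{\mathrm{fin}}$ of indices that are raised finitely often and the set $J_\infty$ of indices that are raised infinitely often. By Lemma~\ref{lem:inv}, $B_j^\infty$ is finite for $j\in J_{\mathrm{fin}}$ and infinite for $j\in J_\infty$.

\emph{The window.} For each $j\in J$ choose $e_j\in A\,\triangle\,B_j^\infty$. Fix $v$ larger than all $e_j$, $j\in J$, and larger than all elements of the sets $B^\infty_j$, $j\in J_{\mathrm{fin}}$. Put $D=A\cap[v)$ and $C_t=C_t(v,D)$.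

\emph{The finite events.} Choose a stage $t_1$ by the end of which all activations and all raises of indices in $J_{\mathrm{fin}}$ have taken place, and $e_j$ has entered $B_j$ for every $j$ with $e_j\in B_j^\infty$. Then
\begin{equation}\label{eq:differ}
B_j\cap[v)\ne D\qquad\text{for all }j\in J\text{, at every moment after stage }t_1.
\end{equation}
Indeed $e_j<v$, and either $e_j\in B_j^\infty\setminus A$, in which case $e_j\in B_j$ and $e_j\notin D$, or $e_j\in A\setminus B^\infty_j$, in which case $e_j\in D$ and $e_j\notin B_j$.

\emph{Stabilization.} By Lemma~\ref{lem:stable} there is $t_2\ge t_1$ with
\begin{equation}\label{eq:stable}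
\mu(C_t)\ge\varepsilon-\theta\quad\text{and}\quad\mu(C_t\setminus C_s)<\theta\qquad\text{for all }s,t\ge t_2.
\end{equation}
The first inequality is the only use of the hypothesis $p_M(A)\ge\varepsilon$.

\emph{Indices that grow forever are not touched.} These indices end up unclean for $[v)$, so they are the ones that could cause case (c). For $j\in J_\infty$ the set $B^\infty_j$ is infinite and $j$ is raised at arbitrarily late stages, so there is a stage $s_j\ge t_2$ at which $j$ is raised to a set that contains an element $\ge v$. Let $t_3$ be the maximum of $t_2$ and all $s_j$. Consider any moment of a stage $t>t_3$ and any $j\in J_\infty$. The last raise of $j$ before this moment was made by a request $(s,v',D')$ with $s_j\le s\le t$, so that currently $B_j=D'$ and $K_j=C_s(v',D')$. As $B_j$ only grows, $D'\subset[v')$ contains an element $\ge v$, and hence $v'>v$. By \eqref{eq:refine}, $K_j\subset C_s(v,D'\cap[v))$. By \eqref{eq:differ}, $D'\cap[v)\ne D$, so $C_s(v,D'\cap[v))$ and $C_s$ are different cells of one partition, and $K_j\cap C_s=\emptyset$. Therefore $K_j\cap C_t\subset C_t\setminus C_s$, and \eqref{eq:stable} gives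
\begin{equation}\label{eq:untouched}
\mu(K_j\cap C_t)<\theta\qquad\text{for all }j\in J_\infty\text{, at every moment of a stage }t>t_3.
\end{equation}

\emph{The contradiction.} Take a stage $t>\max(t_3,v)$. By \eqref{eq:stable}, $(t,v,D)$ is a request of stage $t$, and by \eqref{eq:differ} it is not skipped. So one of the cases (a), (b), (c) occurs. By \eqref{eq:untouched}, every touched index $j$ lies in $J_{\mathrm{fin}}$, and it is clean because $B_j\subset B_j^\infty\subset[v)$. This excludes (c), which needs a touched index that is not clean. Case (b) is an activation after stage $t_1$, and case (a) is a raise of an index in $J_{\mathrm{fin}}$ after stage $t_1$; both contradict the choice of $t_1$.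
\end{proof}

\begin{thebibliography}{9}

\bibitem{felsner}
S.~Felsner, \emph{On-line chain partitions of orders}, Theoret. Comput. Sci. 175 (1997), 283--292.

\bibitem{games}
\emph{Kolmogorov Complexity And Games},
\texttt{http://www.uni-ulm.de/\allowbreak fileadmin/\allowbreak website\_uni\_ulm/\allowbreak iui.inst.190/\allowbreak Mitarbeiter/\allowbreak toran/\allowbreak beatcs/\allowbreak column94.pdf}

\end{thebibliography}
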